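# Finite-dimensional $X_n$ for which $\bigoplus_\infty X_n$ has the Dunford–Pettis property and $\bigoplus_\infty X_n^*$ does not

## 1. Bounded dimension: both sums are copies of $\ell_\infty$

All scalars are real; the complex case is treated at the end of Section 3.

**Definition.** A Banach space $X$ has the Dunford–Pettis (D-P) property if $\lim_n x_n^*(x_n)=0$ whenever $(x_n)$ is weakly null in $X$ and $(x_n^*)$ is weakly null in $X^*$. For Banach spaces $X_n$, $\bigoplus_\infty X_n$ is the space of sequences $z=(z(n))$ with $z(n)\in X_n$ and $\|z\|=\sup_n\|z(n)\|<\infty$.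

Weak nullity of the functionals refers to the weak topology of $X^*$, so it is tested by $X^{**}$. Three examples: $\ell_1$ has D-P, because by Schur's theorem its weakly null sequences are norm null. The space $\ell_2$ does not: take the unit vectors on both sides. The space $\ell_\infty$ has D-P; this is a classical theorem of Grothendieck, which we use freely.

D-P is invariant under isomorphism. It also passes to complemented subspaces: if $P$ is a projection of $X$ onto $Y$ and $(y_n)$, $(y_n^*)$ are weakly null in $Y$, $Y^*$, then $(y_n)$ is weakly null in $X$ and $(y_n^*\circ P)$ is weakly null in $X^*$, so $y_n^*(y_n)=(y_n^*\circ P)(y_n)\to0$.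

**Proposition 1.** If $X_n\ne0$ and $\sup_n\dim X_n=m<\infty$, then $\bigoplus_\infty X_n$ and $\bigoplus_\infty X_n^*$ both have D-P.

*Proof.* Let $m_n=\dim X_n$. Each $X_n$ has an Auerbach basis $(e_i)$: unit vectors whose biorthogonal functionals are unit vectors. Then $\max|a_i|\le\|\sum a_ie_i\|\le m\max|a_i|$, so $X_n$ is isomorphic to $\ell_\infty^{m_n}$ with a constant at most $m$, for every $n$. Hence $\bigoplus_\infty X_n$ is isomorphic to $\bigoplus_\infty\ell_\infty^{m_n}=\ell_\infty$. Since $\dim X_n^*=\dim X_n$, the same argument applies to the duals. $\square$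

The argument does not distinguish a space from its dual, because in bounded dimension every norm is uniformly equivalent to the sup norm. If $\dim X_n\to\infty$, this is lost: already $\ell_\infty^m$ and $\ell_1^m$ are no longer uniformly isomorphic. What remains is the question posed in the paper "On the Dunford-Pettis property" (https://www.ams.org/journals/proc/1981-081-02/S0002-9939-1981-0593470-8/S0002-9939-1981-0593470-8.pdf):

*Let $X_n$ be finite-dimensional Banach spaces such that $\bigoplus_\infty X_n$ has D-P. Does $\bigoplus_\infty X_n^*$ then have D-P?*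

The answer is **no**, and we shall produce explicit spaces.

## 2. Functionals carried by one ultrafilter

**How D-P fails for $\bigoplus_\infty\ell_2^n$.** Let $f_k(n)=e_k$ if $k\le n$ and $f_k(n)=0$ otherwise. Then $\|\sum c_kf_k\|\le\|c\|_{\ell_2}$, so $(f_k)$ is the image of an orthonormal basis under a bounded operator, and is weakly null. Let $\mathcal V$ be a free ultrafilter on $\mathbb N$ and put $\Phi_k(w)=\lim_{n\to\mathcal V}\langle w(n),e_k\rangle$. Then $\|\sum c_k\Phi_k\|\le\|c\|_{\ell_2}$, so $(\Phi_k)$ is weakly null for the same reason, while $\Phi_k(f_k)=1$. So $\bigoplus_\infty\ell_2^n$ is not D-P, and the question says nothing about it.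

It is natural to look for a counterexample of this shape: weakly null $(f_k)$ in $\bigoplus_\infty X_n^*$, and functionals $w\mapsto\lim_{n\to U}\langle w(n),h_k(n)\rangle$ given by a weakly null sequence of the ultraproduct. We now prove that when $\bigoplus_\infty X_n$ is D-P, this shape is excluded.

**Notation.** We regard $\beta\mathbb N$ as the set of all ultrafilters on $\mathbb N$, principal ones included; every bounded function on $\mathbb N$ extends uniquely to a continuous function $U\mapsto\lim_{n\to U}$ on the compact space $\beta\mathbb N$. Let $Z=\bigoplus_\infty X_n$, write $\|z\|_n=\|z(n)\|$, and put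
$$\|z\|_U=\lim_{n\to U}\|z\|_n,\qquad X_U=Z/\{z:\|z\|_U=0\}.$$
For free $U$ this is the ultraproduct $\prod_UX_n$; for the principal ultrafilter at $n$ it is $X_n$. We call $X_U$ the fibre of $Z$ at $U$. The quotient norm is $\|\cdot\|_U$. Indeed, adding $w$ with $\|w\|_U=0$ does not change $\|z\|_U\le\|z+w\|$. Conversely, if $\varepsilon>0$ and $A=\{n:\|z\|_n\le\|z\|_U+\varepsilon\}$, then $A\in U$, and $z1_A$ (the sequence $z$ set to $0$ off $A$) has norm at most $\|z\|_U+\varepsilon$ and the same class as $z$. So $X_U$, being a quotient of $Z$ by a closed subspace, is a Banach space.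

We recall two facts. *Milman's theorem*: if the weak* closed convex hull of $S$ is the dual ball $B_{Z^*}$, then every extreme point of $B_{Z^*}$ lies in the weak* closure of $S$. *Rainwater's theorem*: a bounded sequence in $Z$ that converges to $0$ at every extreme point of $B_{Z^*}$ is weakly null.

**Lemma 2.** Let $S=\bigcup_nB_{X_n^*}\subset Z^*$.

1. If a bounded sequence $(z_k)$ in $Z$ satisfies $\varphi(z_k)\to0$ for every $\varphi$ in the weak* closure of $S$, then it is weakly null.
2. A bounded sequence in $Z$ is weakly null iff its image in $X_U$ is weakly null for every $U\in\beta\mathbb N$.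

*Proof.* The set $S$ is symmetric and $\sup_{\xi\in S}\xi(z)=\|z\|$, so by the bipolar theorem the weak* closed convex hull of $S$ is $B_{Z^*}$. Part 1 follows from Milman's and Rainwater's theorems.

In part 2, "only if" holds because $Z\to X_U$ is bounded. For the converse let $\varphi$ lie in the weak* closure of $S$. Then $\varphi=\lim_i\xi_i$ along a net with $\xi_i\in B_{X_{n_i}^*}$, and after passing to a subnet $n_i\to U$ for some $U\in\beta\mathbb N$. Hence $|\varphi(z)|=\lim_i|\xi_i(z)|\le\lim_i\|z\|_{n_i}=\|z\|_U$, so $\varphi$ factors through $X_U$ as an element of $X_U^*$, and $\varphi(z_k)\to0$. Part 1 applies. $\square$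

**Theorem C.** If $(X_n)$ are any finite-dimensional spaces with $\bigoplus_\infty X_n$ D-P, then for every free ultrafilter $U$ on $\mathbb N$, every weakly null $(f_k)$ in $\bigoplus_\infty X_n^*$ and every weakly null $(h_k)$ in the ultraproduct $\prod_UX_n$, one has $\lim_k\lim_{n\to U}\langle f_k(n),h_k(n)\rangle=0$.

(The inner limit is computed with any bounded lift of $h_k$; it does not depend on the lift.)

*Proof.* **Step 1: reduction to lifting.** We transfer the statement to $Z$. The map sending $w\in\bigoplus_\infty X_n^*$ to the functional $z\mapsto\lim_{n\to U}\langle w(n),z(n)\rangle$ is bounded into $Z^*$, so it sends $(f_k)$ to a weakly null sequence of $Z^*$. If $(h_k)$ has a lift that is weakly null in $Z$, then D-P of $Z$ gives the claim. So we must find such a lift.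

**Step 2: a combinatorial form of weak nullity of $(h_k)$.** The aim is to encode weak nullity by finite sets. Let $(z_k)$ be a bounded lift. For $j\ge1$ and finite $F\subset\mathbb N$ write $F\in\mathcal F_j^n$ if some $\xi\in B_{X_n^*}$ has $|\xi(z_k(n))|\ge1/j$ for all $k\in F$, and $F\in\mathcal F_j^U$ if $\{n:F\in\mathcal F_j^n\}\in U$. These families are hereditary (closed under subsets). If $F\in\mathcal F_j^U$ with witnesses $\xi_n$, then $\xi=\lim_{n\to U}\xi_n$ is in $B_{X_U^*}$ and $|\xi(h_k)|\ge1/j$ on $F$. Suppose an infinite $M$ had all its finite subsets in $\mathcal F_j^U$. The weak* closed sets $\{\xi\in B_{X_U^*}:|\xi(h_k)|\ge1/j\ \text{for } k\in F\}$, $F\subset M$ finite, would be nonempty and directed downward, so by compactness some $\xi$ would satisfy $|\xi(h_k)|\ge1/j$ for all $k\in M$, against weak nullity. Hence *no infinite $M$ has all its finite subsets in $\mathcal F_j^U$*.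

**Step 3: cutting the lift.** We delete the coordinates at which $(z_k(n))_k$ behaves worse than $(h_k)$. Let $K_n$ be the largest $K\in\{0,\dots,n\}$ such that for all $1\le j\le K$ and $F\subset\{1,\dots,K\}$, $F\in\mathcal F_j^n$ implies $F\in\mathcal F_j^U$. For given $K$ only finitely many pairs $(j,F)$ occur, and if $F\notin\mathcal F^U_j$ then $\{n:F\notin\mathcal F^n_j\}\in U$. Since $U$ is free, also $\{n\ge K\}\in U$. So $\{n:K_n\ge K\}\in U$ for every $K$. Put $z_k'(n)=z_k(n)$ if $k\le K_n$ and $z'_k(n)=0$ otherwise. Then $(z_k')$ is bounded and still lifts $(h_k)$.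

**Step 4: the cut lift is weakly null.** Otherwise, by Lemma 2(1), there are $\varphi$ in the weak* closure of $S$, some $j$ and an infinite $M$ with $|\varphi(z_k')|\ge2/j$ for $k\in M$. For each nonempty finite $F\subset M$ there are then $n$ and $\xi\in B_{X_n^*}$ with $|\xi(z_k'(n))|\ge1/j$ on $F$. If $\max F\ge j$, then $z'_{\max F}(n)\ne0$ forces $K_n\ge\max F\ge j$; also $z_k'(n)=z_k(n)$ on $F$, so $F\in\mathcal F_j^n$, and the definition of $K_n$ gives $F\in\mathcal F_j^U$. Every finite subset of $M$ is contained in such an $F$, and $\mathcal F_j^U$ is hereditary, so all finite subsets of $M$ are in $\mathcal F_j^U$. This contradicts Step 2. $\square$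

Theorem C is not needed for the answer. It tells us what to avoid: in a counterexample, the functionals on $\bigoplus_\infty X_n^*$ cannot all come from a weakly null sequence in one ultraproduct $\prod_UX_n$. In Section 4 they will be averages over more and more coordinates.

## 3. Iterated $\ell_p$-sums with exponents tending to 1

**Definition.** Fix $2\ge p_1\ge p_2\ge\cdots>1$ with $p_s\to1$, let $1/p_s+1/q_s=1$ (so $q_s\ge2$ and $q_s\uparrow\infty$), and let $b_s\ge1$ be integers. Put $[b]=\{1,\dots,b\}$, $\Omega_d=\prod_{s\le d}[b_s]$, $N_d=|\Omega_d|$ and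
$$X_d=\ell_{p_1}^{b_1}\big(\ell_{p_2}^{b_2}(\cdots\ell_{p_d}^{b_d})\cdots\big),$$
a lattice norm on $\mathbb R^{\Omega_d}$. For $0\le H<d$ let $X_d^H=\ell_{p_{H+1}}^{b_{H+1}}(\cdots\ell_{p_d}^{b_d})$, and put $X_d^d=\mathbb R$; also $\Omega_0=\{\emptyset\}$ and $X_0=\mathbb R$.

Think of $\Omega_d$ as the leaves of a tree. For $v\in\Omega_H$ let $T_v\subset\Omega_d$ be the set of strings extending $v$. Then $X_d=X_H(X_d^H)$, that is,
$$\|a\|_{X_d}=\big\|(\|a1_{T_v}\|)_{v\in\Omega_H}\big\|_{X_H},\tag{1}$$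
where $\|a1_{T_v}\|$ is an $X_d^H$-norm. Isometrically $X_d^*=\ell_{q_1}^{b_1}(\cdots\ell_{q_d}^{b_d})$, because the dual of $\ell_p^b(Y)$ is $\ell_q^b(Y^*)$.

**Example.** Take $p_s=1+\frac1s$, $b_s=2^{s+1}$, so $q_s=s+1$. Then $X_2=\ell_2^4(\ell_{3/2}^8)$. Two unit vectors in the same block $T_v$, $v\in\Omega_1$, have a sum of norm $2^{2/3}$; in different blocks the sum has norm $2^{1/2}$. The function $1_{T_v}$ has norm $8^{2/3}=4$ and $1_{\Omega_2}$ has norm $4^{1/2}\cdot4=8$, while its $\ell_1$-norm is $32$.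

**Theorem A.** Let $d:\mathbb N\to\mathbb N$ be any function. Then $Z=\bigoplus_\infty X_{d(n)}$ has the D-P property.

**Theorem B.** If $d$ takes every value infinitely often, then $W=\bigoplus_\infty X_{d(n)}^*$ has the D-P property iff $\sum_s\frac{\log b_s}{q_s}<\infty$.

**Answer to the question.** No. For $p_s=1+\frac1s$ and $b_s=2^{s+1}$ we have $b_s^{1/q_s}=2$ for every $s$, so the series in Theorem B diverges. With each $X_d$ repeated infinitely often, $Z$ has D-P by Theorem A and $W$ does not by Theorem B. Here $X_d^*=\ell_2^4(\ell_3^8(\ell_4^{16}(\cdots\ell_{d+1}^{2^{d+1}})\cdots))$.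

**Complex scalars.** The complex versions of these sums are, up to uniformly equivalent norms, $Z\oplus iZ$ and $W\oplus iW$, since $\max(\|x\|,\|y\|)\le\|x+iy\|\le\|x\|+\|y\|$. The dual $(Z\oplus iZ)^*$ consists of the complex-linear extensions of $\varphi_1+i\varphi_2$ with $\varphi_1,\varphi_2\in Z^*$, and a sequence in the space or in its dual is weakly null iff its real and imaginary parts are. As $\varphi(x+iy)=\varphi_1(x)-\varphi_2(y)+i(\varphi_2(x)+\varphi_1(y))$, D-P for $Z$ gives D-P for $Z\oplus iZ$. A pair of weakly null sequences violating D-P in $W$ also violates it in $W\oplus iW$. So the real case suffices.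

## 4. Proof of Theorem B: random lists of unit vectors

Put $\Lambda_s=\prod_{j\le s}b_j^{1/q_j}$, so that $\log\Lambda_s=\sum_{j\le s}\frac{\log b_j}{q_j}$.

**Convergent case.** Here the spaces are uniformly close to $\ell_1^{N_d}$. Let $\Lambda=\lim\Lambda_s<\infty$. Hölder's inequality $\|x\|_1\le b^{1/q}\|x\|_p$ on $\mathbb R^b$, used at each level, gives $\Lambda^{-1}\|a\|_1\le\|a\|_{X_d}\le\|a\|_1$. By duality $\|a\|_\infty\le\|a\|_{X_d^*}\le\Lambda\|a\|_\infty$. So $W$ is isomorphic to $\bigoplus_\infty\ell_\infty^{N_{d(n)}}=\ell_\infty$, which is D-P.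

**Divergent case: the attempt with one list per $d$.** Now $\Lambda_s\to\infty$, and $N_s\ge\Lambda_s\to\infty$. Imitate $\bigoplus_\infty\ell_2^n$: for each $d$ choose $x_1,\dots,x_d\in\Omega_d$, distinct (assume $N_d\ge d$, as in our explicit example), and set $f_k(d)=e_{x_k}^*$ and $\Psi_k(w)=\lim_{d\to\mathcal V}\langle w(d),e_{x_k}\rangle$ for a free ultrafilter $\mathcal V$. Since all $q_s\ge2$, the $f_k$ are dominated by an orthonormal basis, so they are weakly null, and $\Psi_k(f_k)=1$. To get $(\Psi_k)$ weakly null one would like $\|\frac1m\sum_{k\in G}\Psi_k\|=\lim_{d\to\mathcal V}\|\frac1m\sum_{k\in G}e_{x_k}\|_{X_d}$ to be small, uniformly over all sets $G$ of size $m$, for large $m$. This is where the attempt stops. Fix $s$. For each $k$ the first $s$ letters of $x_k\in\Omega_d$ converge along $\mathcal V$ to some $v_k\in\Omega_s$, and by pigeonhole infinitely many $k$ share the same $v_k$. For $G$ of size $m$ among those $k$, the vectors $e_{x_k}$ lie, for $\mathcal V$-most $d$, in one block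 $T_v$, where the norm dominates the $\ell_{p_{s+1}}$-norm. So the average has norm at least $m^{-1/q_{s+1}}$, and this is at least $1/e$ once $q_{s+1}\ge\ln m$. For every list a bad $G$ can be chosen *after* the list. (Lemma 5 below shows more: a subsequence of $(\Psi_k)$ has all its convex combinations of norm at least $\frac14$, so by Mazur's theorem $(\Psi_k)$ is never weakly null.)

The remedy is to use all lists at once and average over them. Then $G$ must be chosen *before* the list.

**Step 1: passing to a convenient sum.** We want one coordinate for every list. Let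
$$W'=\bigoplus_\infty\{X_d^*:\ (d,t),\ d\ge1,\ t=(x_1,\dots,x_d)\in\Omega_d^d\},$$
one copy of $X_d^*$ for each pair. Only finitely many copies of each $X_d^*$ are used and $d(\cdot)$ takes every value infinitely often, so $W'$ is a sub-sum of $W$, complemented by restriction of coordinates. It suffices to show that $W'$ is not D-P.

**Step 2: the vectors.** Let $f_k(d,t)=e_{x_k}^*$ if $k\le d$ and $x_k\notin\{x_1,\dots,x_{k-1}\}$, and $f_k(d,t)=0$ otherwise. For fixed $(d,t)$ the nonzero $f_k(d,t)$ are distinct unit vectors, and the $X_d^*$-norm is at most the $\ell_2$-norm because all $q_s\ge2$. So $\|\sum c_kf_k\|\le\|c\|_{\ell_2}$; $(f_k)$ is the image of an orthonormal basis under a bounded operator $\ell_2\to W'$, and is weakly null.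

**Step 3: the functionals.** Let $\mathcal V$ be a free ultrafilter on $\mathbb N$ and
$$\Phi_k(w)=\lim_{d\to\mathcal V}\mathbb E_t\,\langle w(d,t),e_{x_k(t)}\rangle,$$
with $t$ uniform in $\Omega_d^d$, so that $x_1,\dots,x_d$ are independent and uniform in $\Omega_d$ (the expression makes sense for $d\ge k$). As $\|e_x\|_{X_d}=1$, $\|\Phi_k\|\le1$. Moreover
$$1\ge\Phi_k(f_k)=\lim_{d\to\mathcal V}\mathbb P\big(x_k\notin\{x_1,\dots,x_{k-1}\}\big)\ge1-\lim_{d\to\mathcal V}\frac{k-1}{N_d}=1.$$

**Step 4: signed averages of the $\Phi_k$ are small.** This is where divergence is used. Let $G\subset\mathbb N$, $|G|=m$, $\sigma_k=\pm1$, and fix $s$. For $d>s$ and $d\ge\max G$ let $c(v)=\#\{k\in G:x_k\in T_v\}$, $v\in\Omega_s$. Each $c(v)$ is binomial with parameters $m$ and $1/N_s$, so its mean is $m/N_s$ and its variance at most $m/N_s$. The norm of $X_d^s$ is at most the $\ell_1$-norm, so the block of $\sum_{k\in G}\sigma_ke_{x_k}$ on $T_v$ has norm at most $c(v)$. By (1), the triangle inequality and $\|\cdot\|_{X_s}\le\|\cdot\|_1$,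
$$\mathbb E\Big\|\sum_{k\in G}\sigma_ke_{x_k}\Big\|_{X_d}\le\mathbb E\|c\|_{X_s}\le\frac m{N_s}\|1_{\Omega_s}\|_{X_s}+\sum_{v\in\Omega_s}\mathbb E\Big|c(v)-\frac m{N_s}\Big|\le\frac m{\Lambda_s}+N_s\sqrt{\frac m{N_s}},$$
because $\|1_{\Omega_s}\|_{X_s}=\prod_{j\le s}b_j^{1/p_j}=N_s/\Lambda_s$. Dividing by $m$,
$$\Big\|\frac1m\sum_{k\in G}\sigma_k\Phi_k\Big\|\le\frac1{\Lambda_s}+\sqrt{\frac{N_s}m}\qquad\text{for every }s.$$
Choose first $s$, then $m$ large: the left side tends to $0$ as $m\to\infty$, uniformly in $G$ with $|G|=m$ and in $\sigma$.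

**Step 5: $(\Phi_k)$ is weakly null.** If some $\xi\in W'^{**}$ had $|\xi(\Phi_k)|\ge\varepsilon>0$ for infinitely many $k$, take $m$ of these $k$ as $G$ and $\sigma_k=\operatorname{sgn}\xi(\Phi_k)$. Then $\|\frac1m\sum_G\sigma_k\Phi_k\|\ge\varepsilon/\|\xi\|$ for every $m$, contradicting Step 4.

So $(f_k)$ and $(\Phi_k)$ are weakly null with $\Phi_k(f_k)=1$: $W'$, hence $W$, is not D-P. Theorem B is proved. $\square$

Everything else is the proof of Theorem A.

## 5. A concavity lemma: below level $H$ the norm is nearly an integral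

Let $Y=\ell_{r_1}^{c_1}(\cdots\ell_{r_m}^{c_m})$ with $r_i\ge1$, $m\ge0$ ($Y=\mathbb R$ if $m=0$). For strictly positive $z\in Y$ we define a norming functional recursively: $J(z)=1$ if $Y=\mathbb R$; if $Y=\ell_r^c(Y')$ and $z=(z_i)$, then
$$J(z)=\Big(\Big(\frac{\|z_i\|}{\|z\|}\Big)^{r-1}J(z_i)\Big)_i.$$
For example $J(z)=1$ (constant) in $\ell_1^c$, and $J(z)=z/\|z\|$ in $\ell_2^c$.

By induction, $J(z)$ is strictly positive and
$$\langle z,J(z)\rangle=\|z\|,\qquad\|J(z)\|_{Y^*}\le1.\tag{2}$$
Indeed $\langle z,J(z)\rangle=\sum_i(\|z_i\|/\|z\|)^{r-1}\|z_i\|=\|z\|$, and for $y\in Y$ Hölder's inequality gives $|\langle y,J(z)\rangle|\le\sum_i(\|z_i\|/\|z\|)^{r-1}\|y_i\|\le\|y\|$. By construction, on each block (at any level) $J(z)$ is a positive multiple of $J$ of the block.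

**Lemma 3.** If all $r_i\le p$ (with $p\ge1$), $z>0$ and $f\ge0$, then $\|zf\|^p\le\|z\|^{p-1}\langle zf^p,J(z)\rangle$. Consequently $\|x+y\|^p\ge\|x\|^p+\|y\|^p$ for $x,y\ge0$.

*Proof.* For $Y=\mathbb R$ the inequality is an equality. Let $Y=\ell_r^c(Y')$ and $n_i=\|z_i\|$. The induction hypothesis reads $\|z_if_i\|^p\le n_i^p\,\langle z_if_i^p,J(z_i)\rangle/n_i$. Hence
$$\|zf\|^r=\sum_i\|z_if_i\|^r\le\sum_in_i^r\Big(\frac{\langle z_if_i^p,J(z_i)\rangle}{n_i}\Big)^{r/p}\le\|z\|^r\Big(\sum_i\frac{n_i^r}{\|z\|^r}\cdot\frac{\langle z_if_i^p,J(z_i)\rangle}{n_i}\Big)^{r/p}$$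
by Jensen's inequality for the concave function $t^{r/p}$, since the weights $n_i^r/\|z\|^r$ sum to $1$. The last sum is $\frac1{\|z\|}\sum_i(n_i/\|z\|)^{r-1}\langle z_if_i^p,J(z_i)\rangle=\langle zf^p,J(z)\rangle/\|z\|$. Raise to the power $p/r$.

For the consequence we may assume $z=x+y>0$ by continuity. Let $f=x/z$, $g=y/z$. Then $f^p+g^p\le f+g=1$, so $\|x\|^p+\|y\|^p\le\|z\|^{p-1}\langle z(f^p+g^p),J(z)\rangle\le\|z\|^{p-1}\langle z,J(z)\rangle=\|z\|^p$. $\square$

The lemma applies to $X_d$ with $p=2$, and to $X_d^H$ with $p=p_{H+1}$. The second case is the useful one: for large $H$ the exponent is close to $1$, and $p=1$ would say $\|zf\|\le\langle zf,J(z)\rangle$, i.e. the norm would be an integral.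

## 6. Reading $Z$ fibre by fibre

Fix $d:\mathbb N\to\mathbb N$ and $Z=\bigoplus_\infty X_{d(n)}$. Let $\Delta=\bigsqcup_n\Omega_{d(n)}$ (a countable set) and $\mathfrak M=\ell_\infty(\Delta)$. Elements of $Z$ are functions on $\Delta$, and $\mathfrak M$ acts on $Z$ by multiplication. Indicators of subsets of $\Delta$, and of subsets of $\mathbb N$ (constant on each $\Omega_{d(n)}$), are used as multipliers. The fibres $X_U$ are those of Section 2 for the spaces $X_{d(n)}$. As $\{\|z\|_U=0\}$ is a closed lattice ideal stable under $\mathfrak M$, each $X_U$ is a Banach lattice on which $\mathfrak M$ acts.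

Call $U$ of *finite type* if $\{n:d(n)=d\}\in U$ for some $d$. Then, taking limits of coordinates along $U$, $X_U\cong X_d$ is finite-dimensional. Otherwise $d(n)\to\infty$ along $U$, and $U$ is of *infinite type*. For example, principal ultrafilters are of finite type; if $d(n)=n$, the free ones are exactly those of infinite type.

For $v\in\Omega_H$ let $1_v\in\mathfrak M$ be the indicator of the strings of length at least $H$ with prefix $v$. If $U$ is of infinite type, (1) passes to the limit along $U$: for $H<H'$ and $v\in\Omega_H$,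
$$\|z\|_U=\big\|(\|z1_v\|_U)_{v\in\Omega_H}\big\|_{X_H},\qquad\|z1_v\|_U=\big\|(\|z1_w\|_U)_{w\in\Omega_{H'},\,w\text{ extends }v}\big\|_{X_{H'}^H}.\tag{3}$$

**The measure of a functional.** For $\varphi\in Z^*$ and $B\subset\mathbb N$ put $\nu_\varphi(B)=\|\varphi\circ1_B\|$. If $B,B'$ are disjoint, $\|z1_B+z'1_{B'}\|=\max(\|z1_B\|,\|z'1_{B'}\|)$, so the suprema defining $\nu_\varphi(B)$ and $\nu_\varphi(B')$ can be attained independently, and $\nu_\varphi$ is finitely additive. It defines a bounded positive functional on the simple functions on $\mathbb N$, which are dense in $\ell_\infty=C(\beta\mathbb N)$. So by Riesz there is a Radon measure $\nu_\varphi$ on $\beta\mathbb N$, of mass $\|\varphi\|$, giving the clopen set $\overline B$ the mass $\nu_\varphi(B)$. (If $\varphi(z)=\sum_nc_n\xi_n(z(n))$ with $\|\xi_n\|=1$ and $\sum|c_n|<\infty$, then $\nu_\varphi$ is the measure with mass $|c_n|$ at $n$.) We claim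
$$|\varphi(z)|\le\int\|z\|_U\,d\nu_\varphi(U)\qquad(z\in Z).\tag{4}$$
Let $\{B_i\}$ be a finite partition of $\mathbb N$ on whose cells $n\mapsto\|z\|_n$ oscillates by at most $\varepsilon$. Then $|\varphi(z)|\le\sum_i|\varphi(1_{B_i}z)|\le\sum_i\nu_\varphi(B_i)\sup_{B_i}\|z\|_n\le\int\|z\|_Ud\nu_\varphi+\varepsilon\|\varphi\|$. Let $\varepsilon\to0$.

We recall two criteria. *Grothendieck*: a bounded set $\mathcal M$ of Radon measures on a compact space is relatively weakly compact iff $\mu(O_j)\to0$ uniformly in $\mu\in\mathcal M$ for every sequence of disjoint open sets $O_j$. *Dunford–Pettis*: a relatively weakly compact set in $L_1(\nu)$, $\nu$ finite, is uniformly absolutely continuous with respect to $\nu$.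

**Lemma 4.** Let $(\varphi_k)$ be weakly null in $Z^*$ and $\nu_k=\nu_{\varphi_k}$. If $\rho_k$ are uniformly bounded Borel functions on $\beta\mathbb N$ with $\rho_k\to0$ pointwise, then $\sup_j\int|\rho_k|\,d\nu_j\to0$ as $k\to\infty$. The same holds, as $C\to\infty$, for uniformly bounded Borel families $\rho_C$ decreasing pointwise to $0$.

*Proof.* **Step 1: reduction to weak compactness.** We show that it suffices to prove $\{\nu_k\}$ relatively weakly compact. All $\nu_k$ have densities with respect to $\nu=\sum_k2^{-k}\nu_k$, so they are then uniformly absolutely continuous with respect to $\nu$. Let $|\rho_k|\le R$ and $\varepsilon>0$. As $\rho_k\to0$ in $\nu$-measure, the sets $\{|\rho_k|>\varepsilon\}$ have $\nu$-measure tending to $0$, hence $\nu_j$-measure at most $\varepsilon$ for all $j$ once $k$ is large; then $\int|\rho_k|d\nu_j\le\varepsilon\sup_i\|\varphi_i\|+R\varepsilon$. For a decreasing family use integers $C$ and monotonicity.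

**Step 2: relative weak compactness.** We argue by contradiction and use the Schur property. If it fails, Grothendieck's criterion gives $\varepsilon>0$, disjoint open $O_j$ and indices $k_j$ with $\nu_{k_j}(O_j)\ge\varepsilon$. By regularity $O_j$ contains a compact set of $\nu_{k_j}$-measure at least $\varepsilon/2$, and by zero-dimensionality a clopen set fits in between. So there are disjoint $B_j\subset\mathbb N$ with $\nu_{k_j}(B_j)\ge\varepsilon/2$. Choose $z_j\in Z$ supported on $B_j$ with $\|z_j\|\le1$ and $\varphi_{k_j}(z_j)\ge\varepsilon/3$. The operator $Q:Z^*\to\ell_1$, $Q\varphi=(\varphi(z_j))_j$, is bounded: $\|\sum_{j\le N}\pm z_j\|\le1$ by disjointness, so $\sum_{j\le N}|\varphi(z_j)|\le\|\varphi\|$. Thus $(Q\varphi_k)$ is weakly null in $\ell_1$, and $\|Q\varphi_k\|_1\to0$ by Schur's theorem. If some value $k$ occurs infinitely often among the $k_j$, then $Q\varphi_k$ has infinitely many entries $\ge\varepsilon/3$, impossible in $\ell_1$. Otherwise $k_j\to\infty$ and $\varepsilon/3\le|\varphi_{k_j}(z_j)|\le\|Q\varphi_{k_j}\|_1\to0$,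 a contradiction. $\square$

**How far this goes.** Let $(a_k)$, $(\varphi_k)$ be weakly null in $Z$, $Z^*$. By (4) and Lemma 4, $\varphi_k(a_k)\to0$ whenever $\|a_k\|_U\to0$ for every $U$. But this norm condition is too much to ask. Take $d(n)=n$ and all $b_s$ even; for $x\in\Omega_n$ with $n\ge k$ let $r_k(x)=1$ if $x_k\le b_k/2$ and $r_k(x)=-1$ otherwise, and let $r_k=0$ on $\Omega_n$ with $n<k$. Let $e(n)=1_{\Omega_n}/\|1_{\Omega_n}\|$ and $a_k=er_k$. By symmetry $J(e(n))$ is constant, so Lemma 3 with $p=2$ gives $\|ef\|_n^2\le\int f^2$ for the uniform probability on $\Omega_n$, whence $\|\sum c_ka_k\|\le\|c\|_{\ell_2}$ and $(a_k)$ is weakly null. Yet $|a_k|=e$ on $\Omega_n$ for $n\ge k$, so $\|a_k\|_U=1$ for all free $U$. Sequences of this kind, dominated by a fixed $u\in Z$, need another argument. It comes in Section 8; Section 9 reduces the general case to it. Both rest on two facts about fibres of infinite type.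

## 7. Positive sequences and weakly null perturbations in a fibre

**Lemma 5.** Let $U$ be of infinite type, $y_i\in Z_+$, $0<\eta\le\|y_i\|_U\le1$. There is a subsequence with $\|\sum_j\alpha_jy_{i_j}\|_U\ge\frac\eta4\sum_j\alpha_j$ for all finitely supported $\alpha\ge0$.

*Proof.* **Step 1: limiting profile and choice of the subsequence.** We want each $y_{i_j}$ to have almost the same distribution of norm over the tree, down to a level $H_j$. There are countably many $v\in\bigcup_H\Omega_H$, so after passing to a subsequence $\|y_i1_v\|_U\to c(v)$ for all of them. Passing to the limit in (3), $\|(c(v))_{v\in\Omega_H}\|_{X_H}=\theta:=\lim\|y_i\|_U\ge\eta$ for each $H$, and for $H<H'$, $v\in\Omega_H$, $c(v)$ is the $X_{H'}^H$-norm of $(c(w))$, $w\in\Omega_{H'}$ extending $v$. Choose $H_1<H_2<\cdots$ with $\sum_j1/q_{H_j+1}\le1$, put $\varepsilon_j=2^{-j-2}$, and choose $i_1<i_2<\cdots$ with $\|y_{i_j}1_v\|_U\ge(1-\varepsilon_j)c(v)$ for the finitely many $v\in\Omega_{H_j}$.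

**Step 2: adding vectors from the last to the first.** Given $\alpha_1,\dots,\alpha_N\ge0$ let
$$S_j=\sum_{l=j}^N\alpha_ly_{i_l},\qquad B_j=\prod_{l=j}^N(1-\varepsilon_l)2^{-1/q_{H_l+1}}\cdot\sum_{l=j}^N\alpha_l.$$
We claim $\|S_j1_v\|_U\ge B_jc(v)$ for $v\in\Omega_{H_j}$. For $j=N$ this is the choice of $i_N$. Suppose it holds for $j+1$. For $v\in\Omega_{H_j}$, (3), monotonicity of the norm and the consistency of $c$ give $\|S_{j+1}1_v\|_U\ge B_{j+1}c(v)$. Let $p=p_{H_j+1}$, $q=q_{H_j+1}$. Lemma 3 in the spaces $X_{d(n)}^{H_j}$ (defined for $d(n)>H_j$, so along $U$) gives, in the limit, the first inequality in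
$$\|S_j1_v\|_U\ge\big((\alpha_j(1-\varepsilon_j))^p+B_{j+1}^p\big)^{1/p}c(v)\ge2^{-1/q}\big(\alpha_j(1-\varepsilon_j)+B_{j+1}\big)c(v)\ge B_jc(v).$$
The second is $(a^p+b^p)^{1/p}\ge2^{-1/q}(a+b)$, and the third holds because all factors in the products are at most $1$.

**Step 3: conclusion.** By (3) at level $H_1$, $\|S_1\|_U\ge B_1\theta$. Since $\prod(1-\varepsilon_l)\ge1-\sum\varepsilon_l\ge\frac34$ and $\prod2^{-1/q_{H_l+1}}\ge\frac12$, we get $\|S_1\|_U\ge\frac34\cdot\frac12\,\eta\sum\alpha_l\ge\frac\eta4\sum\alpha_l$. $\square$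

**Lemma 6.** Let $u\in Z$ be strictly positive, $\psi\in\mathfrak M$ with $\inf\psi>0$, $z=u\psi$, $g_k\in\mathfrak M$, $|g_k|\le1$, and $ug_k\to0$ weakly in $X_U$. Then $\limsup_k\|z(1+\frac12g_k)\|_U\le\|z\|_U$.

*Proof.* Multiplication by $\psi$ is bounded on $X_U$, so $zg_k=\psi\,ug_k\to0$ weakly in $X_U$. If $U$ is of finite type, $X_U$ is finite-dimensional, $\|zg_k\|_U\to0$, and the claim follows.

Let $U$ be of infinite type. Fix $H$, $p=p_{H+1}$, $q=q_{H+1}$, $v\in\Omega_H$, and let $f_k=1+\frac12g_k\in[\frac12,\frac32]$. For $d(n)\ge H+1$ let $J_{v,n}=J(z1_v(n))$, computed in $X_{d(n)}^H$. Lemma 3 and $f_k^p\le(\frac32)^{p-1}f_k$ give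
$$\|z1_vf_k\|_n^p\le(\tfrac32)^{p-1}\|z1_v\|_n^{p-1}\big(\|z1_v\|_n+\tfrac12\langle zg_k1_v,J_{v,n}\rangle\big).$$
By (2), the functional $x\mapsto\lim_{n\to U}\langle x1_v,J_{v,n}\rangle$ is bounded by $\|x\|_U$, so it is in $X_U^*$, and its value at $zg_k$ tends to $0$. Hence $\limsup_k\|z1_vf_k\|_U\le(\frac32)^{1/q}\|z1_v\|_U$, using $(p-1)/p=1/q$. There are finitely many $v\in\Omega_H$, so by (3) $\limsup_k\|zf_k\|_U\le(\frac32)^{1/q_{H+1}}\|z\|_U$. Let $H\to\infty$. $\square$

Compare with Hilbert space: in $L_2[0,1]$ the Rademacher functions satisfy $\|1+\frac12r_k\|_2^2=\frac54$, so the lemma fails there. In $L_1[0,1]$, $\|1+\frac12r_k\|_1=1$.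

## 8. Order-bounded sequences: Riesz products

A computation in $L_1[0,1]$ shows the mechanism. The Rademacher functions $r_i$, seen as functionals in $L_\infty=L_1^*$, are not weakly null, and here is a proof by testing. The product $R_s=\prod_{i\le s}(1+\frac12r_i)$ is positive, has $\|R_s\|_1=1$ by independence, and $\int r_iR_s=\frac12$ for all $i\le s$. So every convex combination of the $r_i$ has $L_\infty$-norm at least $\frac12$, contradicting Mazur's theorem (the closed convex hull of a weakly null sequence contains $0$). The sum $\sum_{i\le s}r_i$ would be a poor test, because its norm is not bounded in $s$; the product exploits that the norm of positive functions is unchanged by the perturbation. Lemma 6 supplies this, approximately, in each fibre. Uniformity over fibres is repaired with Lemma 4.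

**Proposition 7.** Let $u\in Z$ be strictly positive, $\|u\|\le2$, $g_k\in\mathfrak M$, $|g_k|\le1$, $(ug_k)$ weakly null in $Z$, and $(\varphi_k)$ weakly null in $Z^*$, $\|\varphi_k\|\le1$. Then $\varphi_k(ug_k)\to0$.

*Proof.* Otherwise, after passing to a subsequence and changing signs of $\varphi_k$, $\varphi_k(ug_k)\ge\delta>0$ for all $k$. Put $\nu_k=\nu_{\varphi_k}$.

**Step 1: a limit functional.** When $\varphi_k$ meets a partly built product $\psi$, we need a lower bound for $\varphi_k(ug_k\psi)$; the following functional controls it. Let $V$ be a free ultrafilter on $\mathbb N$ and, for $m\in\mathfrak M$,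
$$L_k(m)=\varphi_k(ug_km),\qquad L(m)=\lim_{k\to V}L_k(m).$$
Since $|L(m)|\le\|um\|$ and $u>0$, $um\mapsto L(m)$ is well defined and bounded on $u\mathfrak M\subset Z$. By Hahn–Banach there is $\hat L\in Z^*$ with $\hat L(um)=L(m)$. Also $L(1)\ge\delta$.

**Step 2: construction of the products.** We choose factors one at a time so that the norm grows little. Let $\gamma=\min(1,\delta/10)$, $\gamma_r=2^{-r}\gamma$, $\psi_0=1$, $R_0=u$. Suppose $\psi_{r-1}\in\mathfrak M$ is given with $\inf\psi_{r-1}>0$ and $R_{r-1}=u\psi_{r-1}$, $\|R_{r-1}\|\le3$. Put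
$$A_r(k)=\{n:\|R_{r-1}(1+\tfrac12g_k)\|_n\le\|R_{r-1}\|_n+\gamma_r\}.$$
By Lemma 6, for each $U\in\beta\mathbb N$ we have $A_r(k)\in U$ for all large $k$. This has two consequences. First, the indicators of the closures of $A_r(k)^c$ tend to $0$ pointwise on $\beta\mathbb N$, so $\sup_j\nu_j(A_r(k)^c)\to0$ as $k\to\infty$ by Lemma 4. Second, for each $U$, $u\psi_{r-1}1_{A_r(k)}g_k$ coincides in $X_U$ with $\psi_{r-1}ug_k$ for large $k$; hence $(u\psi_{r-1}1_{A_r(k)}g_k)_k$ is weakly null in every $X_U$, and by Lemma 2 in $Z$. So we can choose $k=k_r>k_{r-1}$ (with $k_0=0$) such that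

- (a) $|\varphi_k(R_{r-1})|\le\gamma_r$;
- (b) $3\sup_j\nu_j(A_r(k)^c)\le\gamma_r$;
- (c) $|\varphi_{k_i}(u\psi_{r-1}1_{A_r(k)}g_k)|\le\gamma_r$ for $i<r$;
- (d) $|L(\psi_{r-1}1_{A_r(k)}g_k)|\le\gamma_r$;
- (e) $|L_k(\psi_{r-1})-L(\psi_{r-1})|\le\gamma_r$.

Indeed (a) holds for large $k$ since $(\varphi_k)$ is weakly null, (b) by the first consequence, (c) and (d) by the second (for (d) apply $\hat L$), and (e) holds for a set of $k$ belonging to $V$, which is infinite since $V$ is free. Put
$$A_r=A_r(k_r),\qquad\psi_r=\psi_{r-1}\big(1+\tfrac12\,1_{A_r}g_{k_r}\big),\qquad R_r=u\psi_r.$$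
Then $\inf\psi_r\ge\frac12\inf\psi_{r-1}>0$. On coordinates $n\in A_r$ the definition of $A_r$ gives $\|R_r\|_n\le\|R_{r-1}\|_n+\gamma_r$, and on the others $R_r=R_{r-1}$. So $\|R_r\|\le2+\sum_{i\le r}\gamma_i\le2+\gamma\le3$, and the induction continues.

**Step 3: all $\varphi_{k_i}$ are large on $R_s$.** We expand $R_s$ around its $i$-th factor. For $i\le s$, telescoping gives
$$\varphi_{k_i}(R_s)=\varphi_{k_i}(R_{i-1})+\tfrac12\varphi_{k_i}(u\psi_{i-1}1_{A_i}g_{k_i})+\tfrac12\sum_{i<r\le s}\varphi_{k_i}(u\psi_{r-1}1_{A_r}g_{k_r}).$$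
The first term is at least $-\gamma_i$ by (a), and the last at least $-\frac12\sum_{i<r\le s}\gamma_r$ by (c). For the middle one, (b) gives $|\varphi_{k_i}(u\psi_{i-1}1_{A_i^c}g_{k_i})|\le\nu_{k_i}(A_i^c)\|R_{i-1}\|\le\gamma_i$, so $\varphi_{k_i}(u\psi_{i-1}1_{A_i}g_{k_i})\ge L_{k_i}(\psi_{i-1})-\gamma_i$. By (e), and since $\psi_{i-1}=1+\frac12\sum_{r<i}\psi_{r-1}1_{A_r}g_{k_r}$, (d) gives
$$L_{k_i}(\psi_{i-1})\ge L(\psi_{i-1})-\gamma_i\ge\delta-\tfrac12\sum_{r<i}\gamma_r-\gamma_i.$$
Altogether
$$\varphi_{k_i}(R_s)\ge\tfrac\delta2-2\gamma_i-\tfrac12\sum_{r\ne i}\gamma_r\ge\tfrac\delta2-2\gamma\ge\tfrac\delta4\qquad(i\le s).$$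

**Step 4: contradiction.** Since $\|R_s\|\le3$ for every $s$, each convex combination of the $\varphi_{k_i}$ has norm at least $\delta/12$. By Mazur's theorem $(\varphi_{k_i})_i$ is not weakly null, a contradiction. $\square$

## 9. Proof of Theorem A: truncation corrected by conditional expectations

Suppose Theorem A fails. After rescaling, passing to subsequences and changing signs there are weakly null $(a_k)\subset Z$ and $(\varphi_k)\subset Z^*$ with norms at most $1$ and $\varphi_k(a_k)\ge\delta>0$ for all $k$. Put $\nu_k=\nu_{\varphi_k}$, $e(n)=1_{\Omega_{d(n)}}/\|1_{\Omega_{d(n)}}\|$ and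
$$u=e+\sum_{k\ge1}2^{-k}|a_k|.$$
Then $u>0$, $1\le\|u\|_n\le2$ for all $n$, and $|a_k|\le2^ku$. So each $a_k$ is dominated by a multiple of $u$, but the multiple grows.

**Step 1: beyond a large multiple of $u$ there is little of $a_k$, uniformly in $k$.** We show that for each $U\in\beta\mathbb N$
$$G_C(U):=\sup_k\|(|a_k|-Cu)^+\|_U\downarrow0\qquad\text{as }C\to\infty.$$
For fixed $C$, $G_C$ is a supremum of countably many continuous functions on $\beta\mathbb N$, hence Borel, and $0\le G_C\le1$; it decreases in $C$.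

*Finite type.* Given $\varepsilon>0$, $\|a_k\|_U\le\varepsilon$ for $k>k_0$, because $X_U$ is finite-dimensional; and for $k\le k_0$, $(|a_k|-Cu)^+=0$ as soon as $C\ge2^{k_0}$. So $G_C(U)\le\varepsilon$ for $C\ge2^{k_0}$.

*Infinite type.* Suppose that for some $0<\eta\le1$, $G_C(U)>\eta$ for all $C$. With $k_0=0$ choose inductively $C_j=2^{k_{j-1}+j+2}/\eta$ and $k_j$ with $\|(|a_{k_j}|-C_ju)^+\|_U>\eta$. This vector is nonzero, so $2^{k_j}>C_j$, and therefore $k_j>k_{j-1}$. Let $\Delta_j=\{x\in\Delta:|a_{k_j}(x)|>C_ju(x)\}$ and $\Delta_i'=\Delta_i\setminus\bigcup_{j>i}\Delta_j$; the sets $\Delta'_i$ are disjoint. For $i<j$, on $\Delta_j$ we have $|a_{k_i}|\le2^{k_i}u\le2^{k_i}C_j^{-1}|a_{k_j}|$. Hence $|a_{k_i}|1_{\Delta_i\setminus\Delta_i'}\le\sum_{j>i}2^{k_i}C_j^{-1}|a_{k_j}|$, and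
$$\|a_{k_i}1_{\Delta_i\setminus\Delta_i'}\|\le\sum_{j>i}\frac{2^{k_i}}{C_j}\le\eta\sum_{j>i}2^{-j-2}\le\frac\eta2.$$
Since $\|a_{k_i}1_{\Delta_i}\|_U\ge\|(|a_{k_i}|-C_iu)^+\|_U>\eta$, the vectors $y_i=|a_{k_i}|1_{\Delta_i'}$ satisfy $\frac\eta2\le\|y_i\|_U\le1$.

By Lemma 5, after passing to a subsequence of indices $i$, every convex combination of the $y_i$ has norm at least $\eta/8$ in $X_U$. Separating their convex hull from the open ball of radius $\eta/8$, Hahn–Banach gives $\psi\in X_U^*$ with $\|\psi\|\le1$ and $\psi(y_i)\ge\eta/8$ for all these $i$. Let $\psi_0=|\psi|$ in the Banach lattice $X_U^*$. Then $\psi_0\ge0$, $\|\psi_0\|\le1$, and $\psi_0(y_i)\ge\psi(y_i)\ge\eta/8$ because $y_i\ge0$. Put $\psi_i(x)=\psi_0(\operatorname{sgn}(a_{k_i})1_{\Delta_i'}x)$. By disjointness $\sum_i|\psi_i(x)|\le\psi_0(|x|)\le\|x\|_U$, so $x\mapsto(\psi_i(x))_i$ is bounded from $X_U$ to $\ell_1$. By Schur's theorem it maps the weakly null sequence $(a_{k_i})$ to a norm null one. But $\psi_i(a_{k_i})=\psi_0(y_i)\ge\eta/8$,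 a contradiction.

This proves the claim. The functions $G_C^{1/2}$ decrease pointwise to $0$ and are bounded by $1$, so Lemma 4 lets us fix $C\ge1$ with
$$3\sup_j\int G_C^{1/2}\,d\nu_j\le\frac\delta4.\tag{5}$$

**Step 2: why bare truncation is not enough, and the corrected one.** The aim is a weakly null sequence of the form $u\tilde g_k$ with $|\tilde g_k|\le 2C$, close to $a_k$. Let $g_k=a_k/u\in\mathfrak M$ and
$$\tau_k=\max(-C,\min(C,g_k)),\qquad y_k=|g_k-\tau_k|=(|g_k|-C)^+.$$
(The letter $y_k$ is reused; the vectors of Step 1 are not needed any more.) Then $uy_k=(|a_k|-Cu)^+$, so $\|uy_k\|_U\le G_C(U)$ and $\|uy_k\|\le1$: $u\tau_k$ is close to $a_k$. But truncation can destroy weak nullity. In $L_1$ of a probability space let $g_k$ be independent, equal to $M$ with probability $\frac1{M+1}$ and to $-1$ with probability $\frac M{M+1}$, $M>C\ge1$. They are centered and bounded, so multiples of an orthonormal sequence in $L_2$, and weakly null in $L_1$. Their truncations at $C$ all have the mean $\frac{C-M}{M+1}\ne0$,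 so they are not weakly null. We must subtract means, and conditional means as well.

Let $J_n=J(u(n))$ and $\mu_n=uJ_n/\|u\|_n$, a strictly positive probability on $\Omega_{d(n)}$ by (2). Lemma 3 with $p=2$ and $\|u\|\le2$ give
$$\|um\|_n\le2\Big(\int m^2\,d\mu_n\Big)^{1/2}\qquad(m\in\mathfrak M).\tag{6}$$
For $\ell\ge0$ let $\mathcal P_\ell$ be the partition of $\Delta$ in which the cell of $x\in\Omega_{d(n)}$ is determined by the prefix of $x$ of length $\min(\ell,d(n))$ and by the numbers $\lfloor2^\ell\tau_i(x)\rfloor$, $i\le\ell$. It is finite, since $|\tau_i|\le C$, and $\mathcal P_{\ell+1}$ refines $\mathcal P_\ell$, since $\lfloor2^\ell t\rfloor$ is determined by $\lfloor2^{\ell+1}t\rfloor$. Let $E_\ell$ be the conditional expectation with respect to $\mathcal P_\ell$ and $\mu_n$ on each $\Omega_{d(n)}$. Let $\ell(k,n)$ be the largest $\ell\in\{0,\dots,k\}$ with $\ell\int|E_\ell g_k|\,d\mu_n\le1$ (the value $\ell=0$ always qualifies). On $\Omega_{d(n)}$ put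
$$\tilde g_k=\tau_k-E_{\ell(k,n)}\tau_k\ \text{ if }\ell(k,n)\ge1,\qquad\tilde g_k=0\ \text{ if }\ell(k,n)=0.$$
So $|\tilde g_k|\le2C$.

**Step 3: $\ell(k,n)$ is eventually large in each fibre.** We show: for every $U$ and $\ell$, $\{n:\ell(k,n)\ge\ell\}\in U$ for all large $k$. Since $ug_k=a_k$,
$$\int|E_\ell g_k|\,d\mu_n=\sum_{P\in\mathcal P_\ell}\frac{|\langle a_k1_P,J_n\rangle|}{\|u\|_n},\qquad\|u\|_n\ge1.$$
For each of the finitely many $P$ the functional $x\mapsto\lim_{n\to U}\langle x1_P,J_n\rangle$ is in $X_U^*$ by (2), and $a_k\to0$ weakly in $X_U$. So $\lim_{n\to U}\int|E_\ell g_k|d\mu_n\to0$ as $k\to\infty$. For $\ell\ge1$ and large $k\ge\ell$ this limit is less than $1/\ell$, which gives the claim; $\ell=0$ is trivial.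

**Step 4: $(u\tilde g_k)$ is weakly null in $Z$.** It is bounded, so by Lemma 2 we may fix $U$ and work in $X_U$; we compare with a Hilbert space. Let $\mathcal H$ be the completion of $\mathfrak M$ (modulo null elements) under $\langle m,m'\rangle_U=\lim_{n\to U}\int mm'\,d\mu_n$, and let $K$ be the closed span of $\{1_P:P\in\bigcup_\ell\mathcal P_\ell\}$.

*All $\tilde g_k$ lie in $K$.* For $\ell\ge k$, $\tau_k$ is uniformly within $2^{-\ell}$ of $2^{-\ell}\lfloor2^\ell\tau_k\rfloor$, a linear combination of $1_P$, $P\in\mathcal P_\ell$. So $\tau_k\in K$. Next, $\ell(k,n)\in\{0,\dots,k\}$ is constant in $n$ on a set in $U$. If the constant is $0$, then $\tilde g_k=0$ in $\mathcal H$. If it is $\ell\ge1$, then $E_\ell\tau_k=\sum_Pc_P(n)1_P$ on $\Omega_{d(n)}$, a finite sum with $c_P(n)\in[-C,C]$ (put $c_P(n)=0$ if $P$ does not meet $\Omega_{d(n)}$). The $c_P(n)$ converge along $U$ to some $c_P$, and in $\mathcal H$ the element $E_{\ell(k,n)}\tau_k$ equals $\sum_Pc_P1_P\in K$. Hence $\tilde g_k\in K$.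

*Testing.* Let $P\in\mathcal P_\ell$. By Step 3, for large $k$ the set $\{n:\ell(k,n)\ge\ell\}$ is in $U$, and there $\int_P\tilde g_k\,d\mu_n=0$: either $\ell(k,n)=0$ and $\tilde g_k=0$, or $P\cap\Omega_{d(n)}$ is a union of cells of $\mathcal P_{\ell(k,n)}$. So $\langle1_P,\tilde g_k\rangle_U=0$ for all large $k$. As $\|\tilde g_k\|_{\mathcal H}\le2C$ and the $1_P$ span a dense subspace of $K\ni\tilde g_k$, we get $\tilde g_k\to0$ weakly in $\mathcal H$.

*Transfer.* For $\xi\in X_U^*$, (6) gives $|\xi(um)|\le2\|\xi\|\|m\|_{\mathcal H}$, so $m\mapsto\xi(um)$ extends to a bounded functional on $\mathcal H$, and $\xi(u\tilde g_k)\to0$.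

**Step 5: $u\tilde g_k$ is close to $a_k$.** We show that for every $U$
$$\limsup_k\big(\|a_k-u\tilde g_k\|_U-3G_C(U)^{1/2}\big)\le0.\tag{7}$$
Consider $n$ with $\ell=\ell(k,n)\ge1$. On $\Omega_{d(n)}$, $a_k-u\tilde g_k=u(g_k-\tau_k)+uE_\ell\tau_k$. The first term has norm $\|uy_k\|_n$. For the second, $|E_\ell\tau_k|\le C$ and $|E_\ell\tau_k|\le|E_\ell g_k|+E_\ell y_k$, so
$$|E_\ell\tau_k|\le\min(C,|E_\ell g_k|)+w,\qquad w=\min(C,E_\ell y_k).$$
By (6) and the definition of $\ell(k,n)$,
$$\|u\min(C,|E_\ell g_k|)\|_n\le2\Big(C\int|E_\ell g_k|\,d\mu_n\Big)^{1/2}\le2(C/\ell)^{1/2}.$$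
It remains to bound $\|uw\|_n$ by $\|uy_k\|_n$. Conditional expectation need not be well bounded for the norm of $X_{d(n)}$, but below a deep level Lemma 3 replaces the norm by an integral. Fix $H_0$ with $(2C)^{1/q}\le2$, where $q=q_{H_0+1}$, $p=p_{H_0+1}$, and suppose $\ell\ge H_0$.

*If $d(n)\le H_0$*, then $\mathcal P_\ell$ separates the points of $\Omega_{d(n)}$, so $E_\ell$ is the identity there, $w\le y_k$, and $\|uw\|_n\le\|uy_k\|_n\le\|uy_k\|_n^{1/2}$, since $\|uy_k\|_n\le1$.

*If $d(n)>H_0$*, let $v\in\Omega_{H_0}$, $u_v=u1_v(n)$, $J_v=J(u_v)$ in $X_{d(n)}^{H_0}$. On $T_v$, $J_n$ is a positive multiple of $J_v$, so $\mu_n$ is proportional to $u_vJ_v$ there; and $T_v$ is a union of cells of $\mathcal P_\ell$, since $\ell\ge H_0$. Hence $\langle u_vE_\ell y_k,J_v\rangle=\langle u_vy_k,J_v\rangle$. With Lemma 3, $w^p\le C^{p-1}E_\ell y_k$ and (2),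
$$\|uw1_v\|_n^p\le\|u_v\|^{p-1}\langle u_vw^p,J_v\rangle\le C^{p-1}\|u_v\|^{p-1}\langle u_vE_\ell y_k,J_v\rangle=C^{p-1}\|u_v\|^{p-1}\langle u_vy_k,J_v\rangle\le C^{p-1}\|u_v\|^{p-1}\|uy_k1_v\|_n.$$
So $\|uw1_v\|_n\le C^{1/q}\|u_v\|^{1/q}\|uy_k1_v\|_n^{1/p}$. In a lattice norm, $\|s^{1/q}t^{1/p}\|\le\|s\|^{1/q}\|t\|^{1/p}$ for $s,t\ge0$: normalize $\|s\|=\|t\|=1$ and use Young's inequality $s^{1/q}t^{1/p}\le\frac sq+\frac tp$. Applying this in $X_{H_0}$ and (1), and $\|u\|_n\le2$,
$$\|uw\|_n\le C^{1/q}\|u\|_n^{1/q}\|uy_k\|_n^{1/p}\le(2C)^{1/q}\|uy_k\|_n^{1/p}\le2\|uy_k\|_n^{1/2},$$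
since $\|uy_k\|_n\le1$ and $p\le2$.

In all cases with $\ell=\ell(k,n)\ge\max(H_0,1)$,
$$\|a_k-u\tilde g_k\|_n\le\|uy_k\|_n+2(C/\ell)^{1/2}+2\|uy_k\|_n^{1/2}\le3\|uy_k\|_n^{1/2}+2(C/\ell)^{1/2}.$$
Let $\ell_0\ge\max(H_0,1)$. By Step 3, $\ell(k,n)\ge\ell_0$ on a set in $U$ for all large $k$, so $\|a_k-u\tilde g_k\|_U\le3G_C(U)^{1/2}+2(C/\ell_0)^{1/2}$ for these $k$. As $\ell_0$ is arbitrary, (7) follows.

**Step 6: contradiction with the order-bounded case.** The functions $\rho_k(U)=(\|a_k-u\tilde g_k\|_U-3G_C(U)^{1/2})^+$ are Borel, bounded uniformly in $k$ (by $1+4C$), and tend to $0$ pointwise by (7). By Lemma 4, $\int\rho_k\,d\nu_k\le\delta/4$ for large $k$. With (4) and (5),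
$$|\varphi_k(a_k-u\tilde g_k)|\le\int\|a_k-u\tilde g_k\|_U\,d\nu_k(U)\le\int3G_C^{1/2}\,d\nu_k+\int\rho_k\,d\nu_k\le\frac\delta2$$
for large $k$, hence $\varphi_k(u\tilde g_k)\ge\delta/2$. But $|\tilde g_k/2C|\le1$, $\|u\|\le2$, and $(u\tilde g_k/2C)$ is weakly null in $Z$ by Step 4, so Proposition 7 gives $\varphi_k(u\tilde g_k)\to0$, a contradiction. This proves Theorem A, and together with Theorem B it settles the question in the negative. $\square$
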